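# Shift invariant subspaces of arbitrary index in $\ell^p$, $p\neq 1,2$

## Shift invariant subspaces, their index, and the class $\mathcal I_1$

**Definition (sequence spaces and the shift).** For $1\le p<\infty$, $\ell^p$ is the Banach space of complex sequences $a=(a_0,a_1,a_2,\dots)$ with $\|a\|_p^p=\sum_n|a_n|^p<\infty$. The right shift is $\mathbf S(a_0,a_1,\dots)=(0,a_0,a_1,\dots)$. It acts isometrically on $\ell^p$. We write $a$ as a formal series $\sum_{j\ge0}a_jz^j$, so that $\mathbf S$ is multiplication by $z$. For example, $\mathbf S(1-3z)=z-3z^2$.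

**Definition (shift invariant subspace).** A shift invariant subspace of $\ell^p$ is a closed linear subspace $M$ with $\mathbf SM\subset M$. For example, $\mathbf S^k\ell^p$ (the sequences whose first $k$ entries vanish) is one. For $0<|w|<1$ so is $M_w=\{a\in\ell^p:\sum_n a_nw^n=0\}$: it is closed because $(w^n)_n$ defines a bounded functional, and invariant because $\sum_n(\mathbf Sa)_nw^n=w\sum_na_nw^n$.

**Definition (index).** For $M\ne\{0\}$ shift invariant, $\mathbf SM$ is a closed subspace of $M$ because $\mathbf S$ is isometric. The index of $M$ is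
$$\operatorname{ind}M=\dim(M/\mathbf SM)\in\{1,2,\dots,\infty\}.$$
The value $0$ does not occur: if $\mathbf SM=M$, then $M=\mathbf S^nM$ for every $n$, so every element of $M$ starts with $n$ zeros for every $n$, and $M=\{0\}$.

As examples, $\operatorname{ind}\ell^p=1$, since $\ell^p/\mathbf S\ell^p$ is spanned by the class of $1$. Also $\operatorname{ind}M_w=1$: if $h\in M_w$ has $h_0=0$, write $h=zg$; then $\sum g_nw^n=w^{-1}\sum h_nw^n=0$, so $g\in M_w$ and $h\in \mathbf SM_w$. Hence $\mathbf SM_w$ is exactly the kernel of the functional $h\mapsto h_0$ on $M_w$, and this functional is not zero because $1-z/w\in M_w$.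

**Definition (the class $\mathcal I_1$).** $\mathcal I_1$ is the class of those spaces $\ell^p$ in which every nonzero shift invariant subspace has index $1$. The next section checks by hand that $\ell^1$ and $\ell^2$ are examples.

**Definition (two-sided series and products).** $\ell^s(\mathbb Z)$ is the space of two-sided sequences $a=\sum_{j\in\mathbb Z}a_jz^j$ with finite norm $\|a\|_s$, and $\ell^p\subset\ell^p(\mathbb Z)$. A *polynomial* is a trigonometric (Laurent) polynomial, and it is *analytic* if all its exponents are $\ge0$. Let $1<p<\infty$ and $\frac1p+\frac1q=1$. For $a\in\ell^p(\mathbb Z)$, $b\in\ell^q(\mathbb Z)$ put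
$$(ab)_m=\sum_ja_jb_{m-j},\qquad |(ab)_m|\le\|a\|_p\|b\|_q ,$$
the bound being Hölder's inequality. It follows that each coefficient $(ab)_m$ depends continuously on $(a,b)$. For example, $a=\sum_{x=1}^nz^x$ and $b=\sum_{x=1}^nz^{-x}$ give $ab=\sum_{|i|<n}(n-|i|)z^i$.

With these notions in place, here is what is quoted as known: $\ell^2\in\mathcal I_1$ (Beurling), $\ell^1\in\mathcal I_1$, and for $2<p<\infty$ the space $\ell^p$ contains shift invariant subspaces of every index $1\le n\le\infty$. The question, taken from "Shift Invariant Subspaces With Arbitrary Indices In $\ell^p$ Spaces" (https://www.i2m.univ-amu.fr/perso/alexandre.boritchev/T28.pdf), concerns the gap: *for $1<p<2$, is it true that $\ell^p\in\mathcal I_1$?* Both ends of this interval say yes. The answer inside is no.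

**Theorem 1.** Let $1<p<\infty$, $p\ne2$. For each $\nu\in\{1,2,\dots\}\cup\{\infty\}$ there is a shift invariant subspace $M\subset\ell^p$ with $\operatorname{ind}M=\nu$. In particular $\ell^p\notin\mathcal I_1$ for $1<p<2$. Together with $\ell^1,\ell^2\in\mathcal I_1$: for $1\le p<\infty$, $\ell^p\in\mathcal I_1$ if and only if $p\in\{1,2\}$.

**Theorem 2.** Let $1<p<\infty$, $p\ne2$, $2\le\nu<\infty$. The set of $\nu$-tuples $(f_1,\dots,f_\nu)\in(\ell^p)^\nu$ for which the invariant subspace generated by $f_1,\dots,f_\nu$ has index exactly $\nu$ is dense in $(\ell^p)^\nu$.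

The proof treats $p<2$ and $p>2$ at the same time, and the quoted fact for $p>2$ is not used.

## Index one in $\ell^1$ and $\ell^2$, and where the argument stops

**The case $\ell^2$.** Identify $\ell^2$ with the Hardy space $H^2$ of the circle. Let $M\neq\{0\}$ be invariant, and suppose $\varphi,\chi$ are orthonormal in $M\ominus\mathbf SM$. For $k\ge1$, $z^k\varphi\in\mathbf SM$ is orthogonal to $\varphi$, so all Fourier coefficients of $|\varphi|^2$ except the zeroth vanish, and $|\varphi|=1$ almost everywhere. The same holds for $\chi$. Also $\langle z^k\varphi,\chi\rangle=0$ and $\langle\varphi,z^k\chi\rangle=0$ for all $k\ge0$, so all Fourier coefficients of $\varphi\bar\chi$ vanish and $\varphi\bar\chi=0$ almost everywhere. This contradicts $|\varphi|=|\chi|=1$. So $\operatorname{ind}M=1$.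

**The case $\ell^1$, and a little more.** Let $1\le p<\infty$ and let $M\subset\ell^p$ be nonzero and invariant. Let $m$ be the least index at which some element of $M$ has a nonzero coefficient. We claim: if $M$ contains some $f\in\ell^1$ with $f_m\ne0$, then $\operatorname{ind}M=1$. For $p=1$ the hypothesis always holds, so $\ell^1\in\mathcal I_1$.

Since $\mathbf S^m$ is isometric, we may replace $M$ by $\mathbf S^{-m}M$, which has the same index. So let $m=0$ and $f_0=1$. Let $h\in M$ with $h_0=0$, and write $h=zg$ with $g\in\ell^p$. Then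
$$g=f\,g-\frac{f-1}{z}\,h .$$
Choose analytic polynomials $P_n\to g$ in $\ell^p$. Then $P_nf\in M$ and $\|P_nf-gf\|_p\le\|P_n-g\|_p\|f\|_1\to0$, so $fg\in M$. Likewise, if $k_n$ are the truncations of $k=(f-1)/z\in\ell^1$, then $k_nh\in M$ and $\|k_nh-kh\|_p\le\|k_n-k\|_1\|h\|_p\to0$, so $kh\in M$. Hence $g\in M$ and $h\in\mathbf SM$. So $\mathbf SM$ is the kernel of $h\mapsto h_0$ on $M$, and the index is $1$.

A sensible first attempt for $1<p<2$ is to repeat this with a general $f\in M$. It stops at the words "$fg\in M$": now $f$ and $g$ are merely in $\ell^p$, and multiplication is not bounded from $\ell^p\times\ell^p$ to $\ell^p$. Indeed, for $a=1+z+\dots+z^{n-1}$ the coefficients of $a^2$ at $z^0,\dots,z^{n-1}$ are $1,\dots,n$, so $\|a^2\|_p\ge(n^{p+1}/(p+1))^{1/p}$, while $\|a\|_p^2=n^{2/p}$. The quotient is at least a constant times $n^{1-1/p}\to\infty$.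

The claim also tells us where *not* to look for a large index. A subspace generated by polynomials, or by elements of $\ell^1$, always has index $1$: some generator has a nonzero coefficient at the least index $m$, for otherwise no element of the closed span would have one. The generators we need must come from an infinite process.

## A dual certificate for large index

From now on $1<p<\infty$, $\frac1p+\frac1q=1$. To show that $f_1,\dots,f_\nu$ are independent modulo $\mathbf SM$, one exhibits functionals that kill $\mathbf SM$ and separate the $f_i$. A functional on $\ell^p$ is a sequence in $\ell^q$. If we store it at the *negative* exponents of a series $\Phi$, its values on $\mathbf S^kf$ are coefficients of $f\Phi$.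

**Proposition 3.** Let $p\ne2$, $\nu\in\{2,3,\dots\}\cup\{\infty\}$ and $\theta>0$. There are $f_i\in\ell^p$ and $\Phi_i\in\ell^q(\mathbb Z)$ ($1\le i\le\nu$, or $i\ge1$ if $\nu=\infty$) with
$$(f_i\Phi_l)_m=0\quad(m<0),\qquad(f_i\Phi_l)_0=\theta\,\delta_{il}\qquad\text{for all }i,l. \tag{1}$$
If $\nu<\infty$ and analytic polynomials $g_1,\dots,g_\nu$ and $\epsilon>0$ are given, then for small enough $\theta$ one can have $\|f_i-g_i\|_p\le\epsilon$ for all $i$.

**Proof that Proposition 3 implies Theorems 1 and 2.** For $\nu=1$ take $M=\ell^p$. Let $\nu\ge2$, take $f_i,\Phi_l$ from Proposition 3, and let $M$ be the closed span of $\{\mathbf S^kf_i:k\ge0,\ i\}$. Since $\mathbf S$ is isometric, it maps closures to closures, so $\mathbf SM$ is the closed span of $\{\mathbf S^kf_i:k\ge1,\ i\}$. Put $\psi_l(a)=\sum_{j\ge0}a_j(\Phi_l)_{-j}$, a bounded functional on $\ell^p$ by Hölder. For $k\ge0$,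
$$\psi_l(\mathbf S^kf_i)=\sum_{j\ge k}(f_i)_{j-k}(\Phi_l)_{-j}=\sum_{j\ge0}(f_i)_j(\Phi_l)_{-k-j}=(f_i\Phi_l)_{-k}.$$
By (1) this is $0$ for $k\ge1$ and $\theta\delta_{il}$ for $k=0$. So every $\psi_l$ vanishes on $\mathbf SM$ and $\psi_l(f_i)=\theta\delta_{il}$. If a finite combination $\sum c_if_i$ lies in $\mathbf SM$, applying $\psi_l$ gives $\theta c_l=0$ for each $l$. Thus the classes of the $f_i$ in $M/\mathbf SM$ are linearly independent and $\operatorname{ind}M\ge\nu$. This settles $\nu=\infty$.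

If $\nu<\infty$, the linear span of the $\mathbf S^kf_i$ is dense in $M$, so its image in the Banach space $M/\mathbf SM$ is dense. This image is the span of the $\nu$ classes of the $f_i$, since $\mathbf S^kf_i\in\mathbf SM$ for $k\ge1$. It is finite-dimensional, hence closed, hence everything. So $\operatorname{ind}M=\nu$. With the two cases of the previous section, Theorem 1 follows. For Theorem 2, recall that $\nu$-tuples of analytic polynomials are dense in $(\ell^p)^\nu$, and apply the approximation clause of Proposition 3. $\blacksquare$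

## Correcting an error by a distant product, and what it costs

It remains to solve (1), an infinite system of bilinear equations. Positive exponents of $f_i\Phi_l$ are free, and this is the only room we have. The natural plan is successive correction with polynomials. Suppose that $f_i\Phi_l$ is right up to an error, and that we want to add some $E_{il}=AB$ to it. Put $F=z^mA$, $\Xi=z^{-m}B$ and form
$$(f_i+F)(\Phi_l+\Xi)=f_i\Phi_l+AB+z^mA\Phi_l+z^{-m}f_iB .$$
For large $m$ the term $z^mA\Phi_l$ has only exponents $\ge1$ and is harmless. The term $z^{-m}f_iB$ lies at negative exponents and is a new error. Making $m$ larger moves it but does not shrink it.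

Here is a concrete instance. For $\nu=2$ take $f_i=\theta^{1/p}z^{m_i}$, $\Phi_l=\theta^{1/q}z^{-m_l}$ with $0\le m_1<m_2$. Then $f_i\Phi_l=\theta z^{m_i-m_l}$. Three of the four entries are acceptable, but $f_1\Phi_2=\theta z^{m_1-m_2}$ is an error as large as the target. Cancel it by adding $-\theta^{1/p}z^{m+m_1-m_2}$ to $f_1$ and $\theta^{1/q}z^{-m}$ to $\Phi_2$, with $m$ large. The cancellation works, but $f_1$ and $f_2$ multiplied by the addition to $\Phi_2$ create $\theta z^{m_1-m}$ and $\theta z^{m_2-m}$: two errors of the old size. The process does not converge.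

To do better we must say in which sense errors should be small. If $E=\sum_kA_kB_k$, we can realize each product by its own pair $z^{m_k}A_k$, $z^{-m_k}B_k$ at disjoint positions. Rescaling so that $\|A_k\|_p^p=\|B_k\|_q^q=c_k$, where $c_k$ is the product $\|A_k\|_p\|B_k\|_q$, the additions have $p$-th, respectively $q$-th, power of the norm equal to $\sum c_k$. This sum is the cost of correcting $E$.

**Definition (factorization norm).** For a polynomial $E$ let
$$\|E\|_*=\inf\Big\{\sum_k\|A_k\|_p\|B_k\|_q:\ E=\sum_kA_kB_k\ \text{(finite sum)},\ A_k,B_k\text{ polynomials}\Big\}.$$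
For example, $\|z^m\|_*=1$: the product $z^m\cdot1$ gives $\le1$, and since $|E_m|\le\sum_k\|A_k\|_p\|B_k\|_q$ for every factorization, the value is not less than $1$.

Now suppose we can find polynomials $F,\Phi$ with $F\Phi\approx1$ but $\Phi\approx0$ in this norm. Replace $A$ by $A(z)F(z^L)$ and $B$ by $B(z)\Phi(z^L)$. The product $AB$ is reproduced up to a small error, while the troublesome term $z^{-m}f_iB\,\Phi(z^L)$ becomes small.

**Lemma 4 (Key Lemma).** Let $p\ne2$. For every $\delta>0$ there are polynomials $F,\Phi$ with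
$$\|F\|_p\le1,\quad\|\Phi\|_q\le1,\quad\|\Phi\|_*\le\delta,\quad\|F\Phi-1\|_*\le\delta .$$

**Remark (the Key Lemma fails for $p=2$).** Let $p=q=2$. Write $\|E\|_{L^1}=\frac1{2\pi}\int_{-\pi}^{\pi}|E(e^{it})|\,dt$. By Cauchy–Schwarz and Parseval $\|AB\|_{L^1}\le\|A\|_2\|B\|_2$, so $\|E\|_{L^1}\le\|E\|_*$. Suppose $F,\Phi$ are as in the lemma with $\delta=\frac1{10}$. All integrals below are with respect to $\frac{dt}{2\pi}$. Then $\int|F\Phi|\ge1-\delta$, so $\int(|F|-|\Phi|)^2\le2-2(1-\delta)=2\delta$. By Cauchy–Schwarz $\int\big||\Phi|^2-|F\Phi|\big|\le\|\Phi\|_2\sqrt{2\delta}\le\sqrt{2\delta}$, and $\int\big||F\Phi|-1\big|\le\delta$. Hence $\int\big||\Phi|-1\big|\le\int\big||\Phi|^2-1\big|\le\delta+\sqrt{2\delta}$, and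
$$\|\Phi\|_*\ge\|\Phi\|_{L^1}\ge1-\delta-\sqrt{2\delta}>\tfrac1{10}=\delta ,$$
a contradiction. So the proof of Lemma 4 must use $p\ne2$ in an essential way.

The rest of the lecture has two parts: Lemma 4 implies Proposition 3, and Lemma 4 is true. Both need the basic properties of $\|\cdot\|_*$.

## Properties of the factorization norm

Put $r=\max(p,q)$. If $p\ne2$, then $r>2$. The triangle inequality for $\|\cdot\|_*$ follows by concatenating factorizations, and homogeneity is clear. Definiteness is part of (a).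

**(a)** $\sup_m|E_m|\le\|E\|_*\le\|E\|_r\le\|E\|_1$. The first inequality is Hölder, applied to each product of a factorization. For the second use $E=E\cdot1$ if $r=p$ and $E=1\cdot E$ if $r=q$. The third is the inclusion of $\ell^1$ in $\ell^r$. In particular a constant $c$ has $\|c\|_*=|c|$.

**(b)** $\|PE\|_*\le\|P\|_1\|E\|_*$ for polynomials $P$; also $\|z^mE\|_*=\|E\|_*$, $\|E(z^L)\|_*\le\|E\|_*$ for integers $L\ge1$, and $\|E(\bar wz)\|_*=\|E\|_*$ for $|w|=1$. For the first, replace $A_k$ by $PA_k$ and use $\|PA_k\|_p\le\|P\|_1\|A_k\|_p$. Taking $P=z^{m}$ and $P=z^{-m}$ gives the second. For the third and fourth, substitute $z^L$ or $\bar wz$ in every factor. This moves the coefficients or multiplies them by unimodular numbers, so norms do not change, and the rotation is invertible.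

**(c)** Let
$$K_n=\frac1n\Big(\sum_{x=1}^nz^x\Big)\Big(\sum_{x=1}^nz^{-x}\Big)=\sum_{|i|<n}\Big(1-\frac{|i|}n\Big)z^i .$$
Then $\|K_n\|_*\le\frac1nn^{1/p}n^{1/q}=1$.

**(d)** $\|E\|_*\le3\|E\|_{L^1}$. Let the exponents of $E$ lie in $[-n,n]$ with $n\ge1$, and put $U=2K_{2n}-K_n$. For $|i|\le n$ its $i$-th coefficient is $2(1-\frac{|i|}{2n})-(1-\frac{|i|}n)=1$. Hence, comparing coefficients,
$$E(z)=\frac1{2\pi}\int_{-\pi}^{\pi}E(e^{it})\,U(e^{-it}z)\,dt .$$
This is an integral of a continuous function with values in a finite-dimensional space of polynomials, on which $\|\cdot\|_*$ is continuous by (a). So the norm goes under the integral. By (b) and (c), $\|U(e^{-it}z)\|_*=\|U\|_*\le3$, and the claim follows.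

The last property lets us multiply many polynomials in "independent variables". We need control of the exponents in the factors.

**Definition (restricted factorization norm).** For $E$ with exponents in $[-n,n]$, let $\|E\|_{(n)}$ be the same infimum, with all $A_k,B_k$ having exponents in $[-n,n]$. As for (a), the factorizations $E\cdot1$ and $1\cdot E$ give $\|E\|_*\le\|E\|_{(n)}\le\|E\|_r$, and the triangle inequality and homogeneity hold again. For example, $\|K_n\|_{(n)}\le1$, by the factorization in (c).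

**(e)** Let $L_k=(2n+1)^{k-1}$, and let $E_1,\dots,E_N$ have exponents in $[-n,n]$. Then
$$\Big\|\prod_{k=1}^NE_k(z^{L_k})\Big\|_*\le\prod_{k=1}^N\|E_k\|_{(n)} .$$
The reason is that the sums $\sum_{k=1}^Ni_kL_k$ with $|i_k|\le n$ are pairwise distinct. Suppose $\sum d_kL_k=0$ with $|d_k|\le2n$. Reducing modulo $2n+1$ gives $d_1=0$, then dividing by $2n+1$ gives $d_2=0$, and so on. (For $n=1$ these are the expansions in base $3$ with digits $-1,0,1$.) Therefore, if the $A_k$ have exponents in $[-n,n]$, the coefficients of $\prod_kA_k(z^{L_k})$ are exactly the products of the coefficients of the $A_k$, and $\big\|\prod_kA_k(z^{L_k})\big\|_p=\prod_k\|A_k\|_p$. The same holds with $q$. Given $E_k=\sum_jA_{k,j}B_{k,j}$ with exponents in $[-n,n]$, expand: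
$$\prod_kE_k(z^{L_k})=\sum_{j_1,\dots,j_N}\Big(\prod_kA_{k,j_k}(z^{L_k})\Big)\Big(\prod_kB_{k,j_k}(z^{L_k})\Big).$$
The sum of the products of norms is $\prod_k\sum_j\|A_{k,j}\|_p\|B_{k,j}\|_q$. Take the infimum over the factorizations.

## One correction step, assuming the Key Lemma

**Lemma 5.** Let $p\neq 2$. Let $f_1,\dots,f_s$ be analytic polynomials, and let $\Phi_1,\dots,\Phi_s$ and $E_{il}$ ($1\le i,l\le s$) be polynomials. Let $\omega_{il}=\|E_{il}\|_*$ and $\eta>0$. There are polynomials $F_i$ with all exponents $\ge1$, and polynomials $\Xi_l$, with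
$$\|F_i\|_p^p\le\sum_l(\omega_{il}+\eta),\qquad\|\Xi_l\|_q^q\le\sum_i(\omega_{il}+\eta),$$
$$(f_i+F_i)(\Phi_l+\Xi_l)=f_i\Phi_l+E_{il}+H_{il}+R_{il},$$
where $H_{il}$ has only exponents $\ge1$ and $\|R_{il}\|_*<\eta$.

**Step 1: list the products to be created.** Write each $E_{il}$ as a finite sum (empty if $E_{il}=0$) of nonzero products $AB$ with $\sum\|A\|_p\|B\|_q<\omega_{il}+\eta$. List all of them, over all $(i,l)$, as $A_\kappa B_\kappa$, $\kappa=1,\dots,T$, belonging to the entry $(i(\kappa),l(\kappa))$. If $T=0$, all $F_i=\Xi_l=0$ will do. Let $c_\kappa=\|A_\kappa\|_p\|B_\kappa\|_q$. Replacing $(A_\kappa,B_\kappa)$ by $(tA_\kappa,t^{-1}B_\kappa)$ with a suitable $t>0$, we may assume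
$$\|A_\kappa\|_p=c_\kappa^{1/p},\qquad\|B_\kappa\|_q=c_\kappa^{1/q}.$$

**Step 2: create them one after another, each far from the earlier ones.** The order of choices matters: the smallness $\delta_\kappa$ is chosen when everything it will multiply is already fixed. For $\kappa=1,\dots,T$ successively, let
$$W_\kappa=\sum_i\|f_iB_\kappa\|_1+\|A_\kappa B_\kappa\|_1+\sum_{\kappa'<\kappa}\|\tilde F_{\kappa'}B_\kappa\|_1,\qquad\delta_\kappa=\frac{\eta}{2T(1+W_\kappa)} .$$
Let $F^{(\kappa)},\Phi^{(\kappa)}$ be given by Lemma 4 with $\delta=\delta_\kappa$. Choose an integer $L_\kappa\ge1$ larger than twice the absolute value of every exponent of $A_\kappa$ and of $B_\kappa$, and put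
$$\tilde F_\kappa=z^{m_\kappa}A_\kappa(z)F^{(\kappa)}(z^{L_\kappa}),\qquad\tilde\Xi_\kappa=z^{-m_\kappa}B_\kappa(z)\Phi^{(\kappa)}(z^{L_\kappa}),$$
with $m_\kappa$ so large that

* $\tilde F_\kappa$ has exponents $\ge1$, and larger than those of all $\tilde F_{\kappa'}$, $\kappa'<\kappa$;
* the exponents of $\tilde\Xi_\kappa$ are smaller than those of all $\tilde\Xi_{\kappa'}$, $\kappa'<\kappa$;
* $\tilde F_\kappa\Phi_l$ (all $l$) and $\tilde F_\kappa\tilde\Xi_{\kappa'}$ ($\kappa'<\kappa$) have only exponents $\ge1$.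

Each requirement holds for all large $m_\kappa$, because only finitely many fixed polynomials are involved. Let
$$F_i=\sum_{i(\kappa)=i}\tilde F_\kappa,\qquad\Xi_l=\sum_{l(\kappa)=l}\tilde\Xi_\kappa .$$

**Step 3: bound the norms.** The exponents $a$ of $A_\kappa$ satisfy $|a|<L_\kappa/2$, so the numbers $a+L_\kappa j$ are distinct for distinct pairs $(a,j)$. Hence $\|\tilde F_\kappa\|_p=\|A_\kappa\|_p\|F^{(\kappa)}\|_p\le c_\kappa^{1/p}$, and likewise $\|\tilde\Xi_\kappa\|_q\le c_\kappa^{1/q}$. The supports of the different $\tilde F_\kappa$ are disjoint, so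
$$\|F_i\|_p^p\le\sum_{i(\kappa)=i}c_\kappa\le\sum_l(\omega_{il}+\eta),$$
and in the same way $\|\Xi_l\|_q^q\le\sum_{l(\kappa)=l}c_\kappa\le\sum_i(\omega_{il}+\eta)$.

**Step 4: sort the terms of the product.** Expand $(f_i+F_i)(\Phi_l+\Xi_l)=f_i\Phi_l+F_i\Phi_l+f_i\Xi_l+F_i\Xi_l$, where $F_i\Xi_l$ is the sum of $\tilde F_\kappa\tilde\Xi_{\kappa'}$ over $i(\kappa)=i$, $l(\kappa')=l$.

* $F_i\Phi_l$, and the terms $\tilde F_\kappa\tilde\Xi_{\kappa'}$ with $\kappa>\kappa'$, have only exponents $\ge1$. They go into $H_{il}$.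
* The terms with $\kappa=\kappa'$ have $(i(\kappa),l(\kappa))=(i,l)$ and equal $A_\kappa B_\kappa\,(F^{(\kappa)}\Phi^{(\kappa)})(z^{L_\kappa})$. They sum to $\sum A_\kappa B_\kappa=E_{il}$ plus the errors $A_\kappa B_\kappa\,(F^{(\kappa)}\Phi^{(\kappa)}-1)(z^{L_\kappa})$. By (b), each error has $\|\cdot\|_*$ norm at most $\|A_\kappa B_\kappa\|_1\delta_\kappa$.
* The terms $f_i\tilde\Xi_\kappa=z^{-m_\kappa}f_iB_\kappa\,\Phi^{(\kappa)}(z^{L_\kappa})$, and $\tilde F_{\kappa'}\tilde\Xi_\kappa$ with $\kappa'<\kappa$, have by (b) norm at most $\|f_iB_\kappa\|_1\delta_\kappa$, respectively $\|\tilde F_{\kappa'}B_\kappa\|_1\delta_\kappa$.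

Let $R_{il}$ be the sum of the errors in the last two items. Then $\|R_{il}\|_*\le\sum_\kappa W_\kappa\delta_\kappa\le\frac\eta2<\eta$. $\square$

## Iterating the correction: proof of Proposition 3

**Step 1: set up the induction.** Let $\eta>0$ and $\eta_j=\eta4^{-j}$. If $\nu<\infty$, let $r_j=\nu$ for all $j\ge1$; if no $g_i$ are prescribed, take $g_i=0$. If $\nu=\infty$, let $r_j=j$ and all $g_i=0$. In both cases $r_0=0$. We construct analytic polynomials $f^{(j)}_i$ and polynomials $\Phi^{(j)}_l$ ($i,l\le r_j$, $j\ge1$) with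
$$f^{(j)}_i\Phi^{(j)}_l=\theta\delta_{il}+H^{(j)}_{il}+R^{(j)}_{il},\qquad H^{(j)}_{il}\text{ with exponents}\ge1,\qquad\|R^{(j)}_{il}\|_*\le\eta_j. \tag{2}$$

**Step 2: pass from $j$ to $j+1$.** For the new indices $i,l\in(r_j,r_{j+1}]$ put $f^{(j)}_i=g_i$ and $\Phi^{(j)}_l=0$. Then $f_i^{(j)}\Phi_l^{(j)}=0$ whenever $i$ or $l$ is new. If $\nu<\infty$, this is because all indices enter at $j=0$ with all $\Phi_l=0$. If $\nu=\infty$, it is because the new $f_i$ is $g_i=0$ as well. Apply Lemma 5 with $s=r_{j+1}$, with $\eta_{j+1}$ in place of $\eta$, and with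
$$E_{il}=-R^{(j)}_{il}\ \text{ if }i,l\le r_j,\qquad E_{il}=\theta\delta_{il}\ \text{ otherwise.}$$
Put $f^{(j+1)}_i=f^{(j)}_i+F_i$, which is again an analytic polynomial, and $\Phi^{(j+1)}_l=\Phi^{(j)}_l+\Xi_l$. For old indices the product is $\theta\delta_{il}+H^{(j)}_{il}+R^{(j)}_{il}-R^{(j)}_{il}+H_{il}+R_{il}$. If an index is new it is $0+\theta\delta_{il}+H_{il}+R_{il}$. So (2) holds for $j+1$.

**Step 3: convergence.** Let $i\le r_j$. Then $\omega_{il}\le\eta_j$ for $l\le r_j$, and $\omega_{il}=0$ for new $l$, since then $l\ne i$. So Lemma 5 gives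
$$\|f^{(j+1)}_i-f^{(j)}_i\|_p\le\big(r_{j+1}(\eta_j+\eta_{j+1})\big)^{1/p}\le(2r_{j+1}\eta_j)^{1/p},$$
and in the same way $\|\Phi^{(j+1)}_l-\Phi^{(j)}_l\|_q\le(2r_{j+1}\eta_j)^{1/q}$ for $l\le r_j$. As $r_{j+1}\le\max(\nu,1)$ or $r_{j+1}=j+1$ in the two cases, these bounds are summable in $j$. Hence $f^{(j)}_i\to f_i$ in $\ell^p$ and $\Phi^{(j)}_l\to\Phi_l$ in $\ell^q(\mathbb Z)$. For $m\le0$, (2) gives
$$(f^{(j)}_i\Phi^{(j)}_l)_m=\theta\delta_{il}\,\mathbf 1_{m=0}+(R^{(j)}_{il})_m,\qquad|(R^{(j)}_{il})_m|\le\|R_{il}^{(j)}\|_*\le\eta_j\to0,$$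
by (a). Coefficients of products converge, so (1) follows.

**Step 4: the approximation clause.** Let $\nu<\infty$. In the first step $E_{il}=\theta\delta_{il}$, so $\|f^{(1)}_i-g_i\|_p^p\le\theta+\nu\eta_1$. Therefore
$$\|f_i-g_i\|_p\le(\theta+\nu\eta_1)^{1/p}+\sum_{j\ge1}(2\nu\eta_j)^{1/p},$$
which is at most $\epsilon$ once $\theta$ and $\eta$ are small. $\square$

Everything now rests on the Key Lemma.

## One block is not enough, and many blocks need a new bound

A natural pair to try in Lemma 4 is $F=n^{-1/p}\sum_{x=1}^nz^x$, $\Phi=n^{-1/q}\sum_{x=1}^nz^{-x}$. The norms are $1$, and $\Phi$ is small in $\|\cdot\|_*$: since $\big|\sum_{x=1}^ne^{-ixt}\big|=\big|\frac{\sin(nt/2)}{\sin(t/2)}\big|\le\min(n,\pi/|t|)$ for $0<|t|\le\pi$, property (d) gives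
$$\Big\|\sum_{x=1}^nz^{-x}\Big\|_*\le\frac3{2\pi}\int_{-\pi}^\pi\min\Big(n,\frac{\pi}{|t|}\Big)dt=\frac3\pi\Big(\pi+\pi\log n\Big)=3(1+\log n), \tag{3}$$
and $n^{-1/q}\log n\to0$. But $F\Phi=K_n=1+h_n$, where
$$h_n=K_n-1=\sum_{1\le|i|<n}\Big(1-\frac{|i|}n\Big)z^i ,$$
and $\|h_n\|_*\ge1-\frac1n$ by (a), for $n\ge2$. The second smallness requirement fails.

So we dilute $h_n$: use $N$ blocks, $\sum_k\sum_xz^{xL_k}$ with $L_k=(2n+1)^{k-1}$. The diagonal part of the product is then $1+\frac1N\sum_{k=1}^Nh_n(z^{L_k})$. Its coefficients away from $0$ are at most $\frac1N$, but the triangle inequality only gives $\big\|\frac1N\sum_kh_n(z^{L_k})\big\|_*\le\|h_n\|_*\le2$. What we need is a bound for $\big\|\sum_kh_n(z^{L_k})\big\|_*$ that *does not grow with $N$*.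

**Remark (no such bound for $p=2$).** For $p=2$, $\|\cdot\|_*\ge\|\cdot\|_{L^1}$. The functions $K_n\ge0$ have mean $1$ and satisfy $K_n(e^{it})\le\frac1n(\pi/t)^2$ for $0<|t|\leq \pi$, so they tend to $0$ in measure. So do the $K_n(z^{L_k})$ for each $k$, because $z\mapsto z^{L}$ preserves the measure of the circle. Hence for fixed $N$ the mean $S_n=\frac1N\sum_kK_n(z^{L_k})\ge0$ tends to $0$ in measure while $\int S_n\frac{dt}{2\pi}=1$. So $\|S_n-1\|_{L^1}=2\int(1-S_n)^+\frac{dt}{2\pi}\to2$ as $n\to\infty$. The sum $\sum_kh_n(z^{L_k})=N(S_n-1)$ then has norm close to $2N$ or more.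

Here is the idea for $p\ne2$. By (e), *products* of one-block polynomials are under control: if $\|1+\lambda h_n\|_{(n)}\le1+o(1)$ as $n\to\infty$, then $\prod_k(1+\lambda h_n(z^{L_k}))$ has norm at most $2$ for $n$ large depending on $N$. The sum we want is the coefficient of $\lambda^1$ in this product, and Cauchy's formula recovers it from the values of $\lambda$ on any closed curve winding once around $0$. So we want many $\lambda$ with $\|1+\lambda h_n\|_{(n)}\approx1$, enough of them to surround $0$.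

To find them, take $A$ with i.i.d. random coefficients $Y_x$ and $B$ with the dual coefficients $V_x=|Y_x|^{p-2}\overline{Y_x}$, for which Hölder's inequality is an equality at the constant coefficient. The other coefficients of $AB$ average $Y_xV_y$ over pairs $x\ne y$ and concentrate near $\mathbb EY\cdot\mathbb EV$ times the triangular weight, which gives a multiple of $h_n$. For $p=2$, $\mathbb EY\cdot\mathbb EV=|\mathbb EY|^2\ge0$, and one only reaches $\lambda\ge0$. For $p\ne2$ we can choose a law with $\mathbb EY=0$ and $\mathbb EV\ne0$. Then a small complex shift $u$ of $Y$ gives $\mathbb EY\cdot\mathbb EV\approx u\cdot\text{const}$, and $\lambda$ goes around $0$ with $u$.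

## Random factorizations of $1+\lambda h_n$

Let $X$ be a random variable with $X=2$ with probability $\frac13$ and $X=-1$ with probability $\frac23$, so $\mathbb EX=0$. For complex $u$ with $|u|\le\frac14$ let
$$Y=X+u,\quad V=|Y|^{p-2}\overline Y,\quad\tau(u)=\mathbb E|Y|^p,\quad\beta(u)=\mathbb EY\cdot\mathbb EV=u\,\mathbb EV,\quad\lambda(u)=\frac{\beta(u)}{\tau(u)} .$$
Then $\frac34\le|Y|\le\frac94$ and $VY=|Y|^p=|V|^q$, the latter because $(p-1)q=p$. As an example, at $u=0$ we have $\mathbb EV=\frac13(2^{p-1}-2)$, which is $2$ for $p=4$ and $0$ for $p=2$.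

**Lemma 6.** Let $p\ne2$. There are $C,\gamma>0$ depending only on $p$ with $\|1+\lambda(u)h_n\|_{(n)}\le1+Cn^{-\gamma}$ for all $n\ge1$, $|u|\le\frac14$.

**Step 1: factor a random polynomial.** Let $Y_0,\dots,Y_{n-1}$ be i.i.d. copies of $Y$, and let $V_x=|Y_x|^{p-2}\overline{Y_x}$. Put
$$A=\sum_{x=0}^{n-1}Y_xz^x,\qquad B=\frac1n\sum_{x=0}^{n-1}V_xz^{-x},\qquad\tau_n=\frac1n\sum_{x=0}^{n-1}|Y_x|^p .$$
The exponents of $A$ and $B$ lie in $[-n,n]$, and
$$\|A\|_p\|B\|_q=\frac1n\Big(\sum_x|Y_x|^p\Big)^{1/p}\Big(\sum_x|Y_x|^p\Big)^{1/q}=\tau_n .$$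
The constant coefficient of $AB$ is $\frac1n\sum_xY_xV_x=\tau_n$. For $0<|i|<n$ the $i$-th coefficient is $c_i=\frac1n\sum_{x-y=i}Y_xV_y$, a sum over $n-|i|$ pairs, so by independence $\mathbb Ec_i=(1-\frac{|i|}n)\beta$. With $D=\sum_{0<|i|<n}(c_i-\mathbb Ec_i)z^i$ we get $AB=\tau_n+\beta h_n+D$, that is,
$$\tau+\beta h_n=AB+(\tau-\tau_n)-D,\qquad\|\tau+\beta h_n\|_{(n)}\le\tau_n+|\tau_n-\tau|+\|D\|_r. \tag{4}$$

**Step 2: bound the fluctuation of one coefficient.** Fix $i$ with $0<|i|<n$ and put $d=|i|$. Then $c_i-\mathbb Ec_i=\frac1n\sum(Y_xV_y-\beta)$, where the index pairs $\{x,y\}$ are $\{a,a+d\}$, $0\le a<n-d$. Split the values of $a$ according to the parity of $\lfloor a/d\rfloor$. Two different pairs $\{a,a+d\}$, $\{a',a'+d\}$ meet only if $a'=a\pm d$, and then the two parities differ. So within each class the pairs are disjoint, and the summands are independent, centered, and bounded by $b=2(9/4)^p$.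

For at most $n$ independent, centered $Z_a$ with $|Z_a|\le b$, expand $\mathbb E|\sum Z_a|^4$ into terms $\mathbb E\,Z_{a_1}\overline{Z_{a_2}}Z_{a_3}\overline{Z_{a_4}}$. A term in which some index occurs exactly once vanishes. There are at most $n+3n(n-1)\le3n^2$ quadruples in which each index occurs at least twice. So $\mathbb E|\sum Z_a|^4\le3n^2b^4$. Adding the two classes with $|s+t|^4\le8(|s|^4+|t|^4)$ gives
$$\mathbb E|c_i-\mathbb Ec_i|^4\le n^{-4}\cdot8\cdot2\cdot3n^2b^4=48\,b^4n^{-2}.$$

**Step 3: sum over the coefficients.** Let $r_0=\min(r,4)\in(2,4]$. By Jensen, $\mathbb E|c_i-\mathbb Ec_i|^{r_0}\le(48b^4n^{-2})^{r_0/4}=C_2n^{-r_0/2}$. Since $\|D\|_r\le\|D\|_{r_0}$, Jensen again gives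
$$\mathbb E\|D\|_r\le\big(\mathbb E\|D\|_{r_0}^{r_0}\big)^{1/r_0}\le\big(2n\cdot C_2n^{-r_0/2}\big)^{1/r_0}=C_3\,n^{1/r_0-1/2}.$$
This is where $r>2$ is used: the exponent $-\gamma:=\frac1{r_0}-\frac12$ is negative. Note $\gamma\le\frac14$.

**Step 4: take expectations.** We have $\mathbb E\tau_n=\tau$, and since $\tau_n$ is the mean of $n$ i.i.d. variables bounded by $(9/4)^p$, $\mathbb E|\tau_n-\tau|\le(9/4)^pn^{-1/2}\le(9/4)^pn^{-\gamma}$. The left side of (4) is deterministic, so
$$\|\tau+\beta h_n\|_{(n)}\le\tau+C_4n^{-\gamma},$$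
with $C_4$ depending only on $p$. Divide by $\tau\ge(3/4)^p$. $\square$

## A bound independent of the number of blocks

**Lemma 7.** Let $p\ne2$. There is $C_1=C_1(p)$ such that for each $N$ and all $n\ge n(N)$,
$$\Big\|\sum_{k=1}^Nh_n(z^{L_k})\Big\|_*\le C_1,\qquad L_k=(2n+1)^{k-1}.$$

**Step 1: a curve of good values $\lambda$ around $0$.** Write $\lambda(u)=u\,g(u)$ with $g=\mathbb EV/\mathbb E|Y|^p$. The variable $Y$ takes only the values $2+u$ and $-1+u$, which stay away from $0$, and $|y|^{p-2}\bar y$ and $|y|^p$ are smooth in the real sense on $\mathbb C\setminus\{0\}$. So $g$ is $C^\infty$ in the real sense on $|u|\le\frac14$. Moreover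
$$g(0)=\frac{\frac13(2^{p-1}-2)}{\frac13(2^p+2)}=\frac{2^{p-1}-2}{2^p+2}\ne0\quad\text{since }p\ne2 .$$
Fix $\varepsilon\in(0,\frac14]$ with $|g(u)-g(0)|\le\frac12|g(0)|$ for $|u|\le\varepsilon$, and let $\Gamma$ be the closed $C^1$ curve $\psi\mapsto\lambda(\varepsilon e^{i\psi})$, $0\le\psi\le2\pi$. For $0\le\sigma\le1$ and $u=\varepsilon e^{i\psi}$,
$$\big|\varepsilon e^{i\psi}\big(g(0)+\sigma(g(u)-g(0))\big)\big|\ge\tfrac12\varepsilon|g(0)|>0 .$$
So $\Gamma$ avoids $0$ and is homotopic in $\mathbb C\setminus\{0\}$ to the circle $\varepsilon e^{i\psi}g(0)$. Its winding number about $0$ is $1$. The curve depends only on $p$ (after a fixed choice of $\varepsilon$).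

**Step 2: bound the product on the curve.** Let $P_\lambda=\prod_{k=1}^N\big(1+\lambda h_n(z^{L_k})\big)$. By (e) and Lemma 6, $\|P_\lambda\|_*\le(1+Cn^{-\gamma})^N$ for $\lambda\in\Gamma$, and this is at most $2$ for $n\ge n(N)$.

**Step 3: extract the linear term.** $P_\lambda$ is a polynomial in $\lambda$ whose coefficient at $\lambda^1$ is $\sum_kh_n(z^{L_k})$. For $j\ne1$ the function $\lambda^{j-2}$ has a primitive on $\mathbb C\setminus\{0\}$, so its integral over $\Gamma$ vanishes. For $j=1$ the integral of $\lambda^{-1}$ is $2\pi i$ times the winding number. Hence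
$$\sum_{k=1}^Nh_n(z^{L_k})=\frac1{2\pi i}\oint_\Gamma P_\lambda\,\frac{d\lambda}{\lambda^2},\qquad\Big\|\sum_{k=1}^Nh_n(z^{L_k})\Big\|_*\le\frac{2\,\mathrm{length}(\Gamma)}{2\pi\min_\Gamma|\lambda|^2}=:C_1 .\qquad\square$$

## Proof of the Key Lemma

**Step 1: the polynomials.** With $L_k=(2n+1)^{k-1}$ put
$$F=(Nn)^{-1/p}\sum_{k=1}^N\sum_{x=1}^nz^{xL_k},\qquad\Phi=(Nn)^{-1/q}\sum_{k=1}^N\sum_{x=1}^nz^{-xL_k}.$$
The $Nn$ exponents $xL_k$ are distinct, by the uniqueness of the sums in (e), so $\|F\|_p=\|\Phi\|_q=1$.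

**Step 2: $\Phi$ is small.** By (3) and (b), $\|\Phi\|_*\le(Nn)^{-1/q}\cdot N\cdot3(1+\log n)$, which tends to $0$ as $n\to\infty$ with $N$ fixed, because $q<\infty$.

**Step 3: $F\Phi$ is close to $1$.** Since $(Nn)^{-1/p-1/q}=\frac1{Nn}$, the terms with equal block indices give $\frac1N\sum_kK_n(z^{L_k})$, and
$$F\Phi=1+\frac1N\sum_{k=1}^Nh_n(z^{L_k})+O,\qquad O=\frac1{Nn}\sum_{k\ne k'}\sum_{x,y=1}^nz^{xL_k-yL_{k'}} .$$
The exponents in $O$ are pairwise distinct: $xL_k-yL_{k'}$ has the digit $x$ at place $k$, the digit $-y$ at place $k'$ and $0$ elsewhere, and digits in $[-n,n]$ are determined by the sum. There are at most $(Nn)^2$ of them, so by (a)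
$$\|O\|_*\le\|O\|_r\le\frac1{Nn}(Nn)^{2/r}=(Nn)^{2/r-1},$$
which tends to $0$ as $n\to\infty$, because $r>2$. By Lemma 7 the middle term has norm at most $C_1/N$ for $n\ge n(N)$.

**Step 4: choose $N$, then $n$.** Given $\delta>0$, take $N\ge2C_1/\delta$, so that the middle term is at most $\delta/2$ for all $n\ge n(N)$. Then take $n\ge n(N)$ so large that $\|O\|_*\le\delta/2$ and $\|\Phi\|_*\le\delta$. This proves Lemma 4, and with it Lemma 5, Proposition 3, and Theorems 1 and 2. $\blacksquare$
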